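\title{Integer vectors in the plane with prescribed inner products}

\begin{abstract}
Given a partial list of integer inner products, we ask whether it is realized by vectors in $\mathbb{Z}^2$. We show that if a list on $n$ vectors with constants of absolute value at most $C$ is realized at all, then it is realized by vectors with coordinates of absolute value at most $C(18C^2)^{2n}$, so the question is algorithmically solvable. We also show that it is NP-complete and that for $C\ge 3$ the optimal bound is $C^{\Theta(n)}$. Together with the known results in the other dimensions, the problem over $\mathbb{Z}^k$ is solvable exactly when $k\le 2$. The proof is elementary: small inner products of large vectors are turned into small determinants, vectors are encoded as words by the Euclidean algorithm, and a solution of minimal total word length is shown to be small.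
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $k\ge1$ let $x\cdot y=x_1y_1+\dots+x_ky_k$ be the dot product on $\mathbb{Z}^k$. \emph{Partial Inner Product Specification} over $\mathbb{Z}^k$, written $\mathrm{PIPS}(\mathbb{Z}^k)$, is the following decision problem, which we take from~\cite{IIP}. An \emph{instance} consists of a positive integer $n$ and a finite list of conditions
\[
v_i\cdot v_j=c ,
\]
where $1\le i,j\le n$, the case $i=j$ is allowed, and $c\in\mathbb{Z}$. Not every pair $(i,j)$ need occur. A \emph{solution} is a list $v_1,\dots,v_n\in\mathbb{Z}^k$ that satisfies all the conditions, and the question is whether the instance has one. In other words, some entries of an $n\times n$ matrix are given, and we ask whether they can be completed to the Gram matrix $(v_i\cdot v_j)$ of $n$ points of $\mathbb{Z}^k$. The problem is \emph{solvable} if some algorithm answers this question correctly for every instance, and \emph{unsolvable} otherwise. It is known that $\mathrm{PIPS}(\mathbb{Z})$ is solvable and that $\mathrm{PIPS}(\mathbb{Z}^k)$ is unsolvable for every $k\ge3$, by reduction from Hilbert's 10th Problem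 over $\mathbb{Z}$ (deciding whether a polynomial with integer coefficients has an integer zero). This paper determines the answer for $k=2$.

Throughout, $C$ denotes the maximum of $|c|$ over the conditions of an instance ($C=0$ if there are none). If $C=0$, the zero vectors form a solution, so only $C\ge1$ is of interest.

If every diagonal entry $v_i\cdot v_i$ is prescribed, all vectors have bounded length and a finite search decides the instance; the difficulty comes from the vectors whose length is left free. For $k=1$ this freedom is harmless: an integer $v_i$ that occurs in a condition with $c\ne0$ divides $c$, so $|v_i|\le C$, and every other $v_i$ can be replaced by $0$. For $k=3$ one sees arithmetic appear. Three orthogonal unit vectors may be taken to be the standard basis, and then any coordinate of any vector can be prescribed. The vectors $(x,1,0)$ and $(y,-z,1)$ are orthogonal exactly when $z=xy$, and $(1,0,-y')$ is orthogonal to $(y,-z,1)$ exactly when $y'=y$, so the unknown entries can be multiplied, and they can be read off and passed on to other vectors. The plane resembles both cases. The vectors $(x,1)$ and $(y,-z)$ are still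 orthogonal exactly when $z=xy$, one can express that a difference of two unknowns divides a constant (Section~\ref{sec:np}), and one can force exponentially large coordinates (Section~\ref{sec:lower}); all this might suggest unsolvability. On the other hand, $(y,-z)$ has no room for the constant coordinate that was used to read off $y$. The second consideration wins.

\begin{theorem}\label{thm:bound}
If an instance of $\mathrm{PIPS}(\mathbb{Z}^2)$ with $C\ge1$ has a solution, then it has one in which all coordinates have absolute value at most
\[
B=C\,(18C^2)^{2n}.
\]
Hence $\mathrm{PIPS}(\mathbb{Z}^2)$ is solvable: test all $n$-tuples of vectors in $([-B,B]\cap\mathbb{Z})^2$.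
\end{theorem}

With the known results above, $\mathrm{PIPS}(\mathbb{Z}^k)$ is solvable exactly when $k\le2$. The constants in $B$ are not optimized; what matters is that $B$ has $O(n\log(C+1))$ binary digits.

\begin{theorem}\label{thm:np}
$\mathrm{PIPS}(\mathbb{Z}^2)$, with integers written in binary, is NP-complete. It is NP-hard even when all constants satisfy $|c|\le12$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $C\ge2$ and $m\ge2$ there is an instance with $n=2(m+1)$ vectors and $\max|c|=C$ that has a solution, and every solution of which has a coordinate of absolute value at least $(C-1)^{n/2-2}$.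
\end{theorem}

So for $C\ge3$ the optimal bound in Theorem~\ref{thm:bound} is $C^{\Theta(n)}$. Indeed, $18\le C^3$ gives $B\le C^{10n+1}$, while $C-1\ge C^{1/2}$ and Theorem~\ref{thm:lower} (with one unconstrained vector added when $n$ is odd) show that for $n\ge6$ no bound below $C^{(n-5)/4}$ is possible.

Section~\ref{sec:example} shows the mechanism behind Theorem~\ref{thm:bound} on four vectors, and Sections~\ref{sec:fold}--\ref{sec:short} prove the theorem. Sections~\ref{sec:np} and~\ref{sec:lower} prove Theorems~\ref{thm:np} and~\ref{thm:lower}; apart from the group $G$ of Section~\ref{sec:fold} and one appeal to Theorem~\ref{thm:bound}, they can be read independently.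

\emph{Notation.} Vectors are columns, written as rows in the text. For $u,v\in\mathbb{Z}^2$ let $\det(u,v)=u_1v_2-u_2v_1$; then $\det(Mu,Mv)=\det(M)\det(u,v)$ for every $2\times2$ matrix $M$. With the quarter turn $J(x,y)=(-y,x)$ we have $(Ju)\cdot v=\det(u,v)$. A vector is \emph{primitive} if the greatest common divisor of its coordinates is $1$; every nonzero integer vector is $du$ with $d\ge1$ an integer and $u$ primitive.

\section{Shearing part of a solution}\label{sec:example}

An instance may have infinitely many solutions, so there is no bound on all of them; we must show that a large solution can be made smaller. Two long vectors with a small inner product are almost orthogonal, and after a quarter turn of one of them the inner product is a determinant. Determinants have many more symmetries than inner products: every integer matrix of determinant $1$ preserves them. So we look first at conditions on determinants.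

\begin{example}\label{ex:shear}
Let $z_0=(0,1)$ be fixed and consider the conditions
\[
\det(z_1,z_0)=1,\qquad \det(z_1,z_2)=1,\qquad \det(z_1,z_3)=2,\qquad \det(z_2,z_3)=-1 .
\]
One solution is $z_1=(1,3)$, $z_2=(4,13)$, $z_3=(9,29)$. For a vector $u$, the \emph{shear} $S_u(v)=v-\det(u,v)\,u$ fixes $u$ and preserves determinants, because
\[
\det(S_uv,S_uv')=\det(v,v')-\det(u,v')\det(v,u)-\det(u,v)\det(u,v')=\det(v,v').
\]
Its inverse $v\mapsto v+\det(u,v)u$ has the same two properties. We try three moves.

\emph{Move 1.} Apply $S_{z_1}$ to $z_2$ and $z_3$ only. This gives $z_2-z_1=(3,10)$ and $z_3-2z_1=(7,23)$. All conditions survive, because the only conditions that link $z_2,z_3$ to the other vectors involve $z_1$, which the shear fixes. The shear must not be applied to everything, since it moves $z_0$.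

\emph{Move 2.} Apply $S_{z_0}^{-1}\colon(x,y)\mapsto(x,y-x)$ to $z_1,z_2,z_3$. Again all conditions survive. Performing Move~1 three times and then Move~2 twice yields the solution $(1,1)$, $(1,2)$, $(3,5)$.

\emph{Move 3.} Apply $S_{z_2}^{-1}$ to $z_3$ only. This gives $z_3-z_2=(5,16)$. The condition $\det(z_2,z_3)=-1$ survives, but $\det(z_1,z_3)$ drops to $1$. The move is blocked, and the condition that blocks it also makes it unnecessary: $z_1,z_2$ is a basis of $\mathbb{Z}^2$, and the last two conditions say that $z_3=z_1+2z_2$, which is small as soon as $z_1$ and $z_2$ are.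
\end{example}

The example contains the whole plan: shear \emph{some} of the vectors, and show that wherever no shear is available, the conditions themselves limit the growth. Two things are missing for a proof. We need to pass from inner products to determinants for all conditions at once, and we need a structure on the vectors that tells us which shear to try and to which vectors to apply it. Section~\ref{sec:fold} does the first; the second is the tree of the Euclidean algorithm in Section~\ref{sec:words}.

\section{From inner products to determinants}\label{sec:fold}

Let $G$ be the group of the eight $2\times2$ signed permutation matrices. Its elements preserve inner products and the largest absolute value of a coordinate. Let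
\[
P=\{(a,b)\in\mathbb{Z}^2:\ 0\le a\le b,\ \gcd(a,b)=1\}.
\]
Taking absolute values and sorting shows that every primitive vector is $gz$ with $g\in G$ and $z\in P$. If $(a,b)\in P$, then $b\ge1$; moreover $a=0$ forces $(a,b)=(0,1)$, and $a=b$ forces $(a,b)=(1,1)$.

A single quarter turn cannot convert all conditions into determinants, since each vector takes part in several of them. Instead we fold every vector into $P$ separately. The inner product of $gz$ and $g'z'$ is $z^{T}hz'$ with $h=g^{T}g'\in G$, and the next lemma says that when this number is small and one of the vectors is large, it is a determinant, and remains one when the large vectors are changed arbitrarily.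

\begin{lemma}\label{lem:fold}
Let $C\ge1$, $h\in G$, and $z=(a,b)$, $z'=(a',b')$ in $P$. Suppose that $|z^{T}hz'|\le C$ and $\max(b,b')>C$. Then there is a sign $\sigma\in\{1,-1\}$ such that
\[
y^{T}hy'=\sigma\det(y,y')
\]
for all $y,y'\in\mathbb{Z}^2$ with the property that $y=z$ if $b\le C$ and $y'=z'$ if $b'\le C$. In particular $|\det(z,z')|\le C$.
\end{lemma}

\begin{proof}
If $h$ is diagonal, then $y^{T}hy'=\pm y_1y_1'\pm y_2y_2'$; otherwise $y^{T}hy'=\pm y_1y_2'\pm y_2y_1'$. So, up to a sign that depends only on $h$, the bilinear form $y^{T}hy'$ is one of
\[
(\alpha)\ y_1y_1'+y_2y_2',\qquad(\beta)\ y_2y_2'-y_1y_1',\qquad(\gamma)\ y_1y_2'+y_2y_1',\qquad(\delta)\ y_1y_2'-y_2y_1' .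
\]
Form $(\delta)$ is $\det(y,y')$, and nothing is left to prove. Form $(\alpha)$ does not occur, since $aa'+bb'\ge bb'\ge\max(b,b')>C$.

For $(\beta)$: if $a<b$ and $a'<b'$, then
\[
bb'-aa'\ge bb'-(b-1)(b'-1)=b+b'-1\ge\max(b,b')>C ,
\]
which is excluded. So $z=(1,1)$ or $z'=(1,1)$. If $z=(1,1)$, then $b=1\le C$, so $y=(1,1)$ and the form equals $y_2'-y_1'=\det(y,y')$. If $z'=(1,1)$, then $y'=(1,1)$ and the form equals $y_2-y_1=-\det(y,y')$.

For $(\gamma)$: if $a,a'\ge1$, then $ab'+ba'\ge b'+b>C$, which is excluded. So $z=(0,1)$ or $z'=(0,1)$. If $z=(0,1)$, then $y=(0,1)$ and the form equals $y_1'=-\det(y,y')$. If $z'=(0,1)$, then $y'=(0,1)$ and the form equals $y_1=\det(y,y')$.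

The last assertion is the case $y=z$, $y'=z'$.
\end{proof}

Folding into the quadrant $a,b\ge0$ would not be enough: form $(\beta)$ vanishes on the large vectors $(t,t+1)$ and $(t+1,t)$, whose determinant is $-(2t+1)$. The hypothesis $C\ge1$ ensures that the boundary vectors $(0,1)$ and $(1,1)$ are among those that are held fixed.

The lemma reduces Theorem~\ref{thm:bound} to a statement about determinants, which we prove in Section~\ref{sec:short}.

\begin{proposition}\label{prop:det}
Let $C,n\ge1$ be integers, let $A$ be an index set with at most $n$ elements, and let $z_i=(a_i,b_i)\in P$ for $i\in A$. Call $i$ \emph{rigid} if $b_i\le C$. Let $E$ be a set of pairs $(i,j)\in A\times A$ with $|\det(z_i,z_j)|\le C$. Then there are $y_i\in\mathbb{Z}^2$ $(i\in A)$ with coordinates of absolute value at most $(18C^2)^{2n}$ such that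
\begin{equation}\label{eq:det}
y_i=z_i\quad(i\text{ rigid}),\qquad \det(y_i,y_j)=\det(z_i,z_j)\quad((i,j)\in E).
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:bound} from Proposition~\ref{prop:det}]
Let $v_1,\dots,v_n$ be a solution. Let $A$ be the set of indices that occur in some condition with $c\ne0$. Every condition that involves an index outside $A$ has $c=0$, so it holds as soon as we put $v_i'=0$ for $i\notin A$, whatever the other vectors are.

For $i\in A$ there is a condition $v_i\cdot v_j=c\ne0$. So $v_i\ne0$, and we can write $v_i=d_ig_iz_i$ with $d_i\ge1$, $g_i\in G$ and $z_i=(a_i,b_i)\in P$; since $d_i$ divides $c$, we have $d_i\le C$. A condition $v_i\cdot v_j=c$ with $i,j\in A$ now reads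
\[
d_id_j\,z_i^{T}h_{ij}z_j=c,\qquad h_{ij}=g_i^{T}g_j\in G ,
\]
and hence $|z_i^{T}h_{ij}z_j|\le C$. Let $E$ be the set of pairs $(i,j)\in A\times A$ that occur in a condition and have $\max(b_i,b_j)>C$. By Lemma~\ref{lem:fold}, $|\det(z_i,z_j)|\le C$ for $(i,j)\in E$. Take $y_i$ as in Proposition~\ref{prop:det} and put $v_i'=d_ig_iy_i$ for $i\in A$.

Consider a condition on a pair $(i,j)\in A\times A$. If $(i,j)\notin E$, both indices are rigid, so $v_i'=v_i$ and $v_j'=v_j$. If $(i,j)\in E$, Lemma~\ref{lem:fold} applies both to $y_i,y_j$ and to $z_i,z_j$ with the same sign $\sigma$, and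
\[
y_i^{T}h_{ij}y_j=\sigma\det(y_i,y_j)=\sigma\det(z_i,z_j)=z_i^{T}h_{ij}z_j .
\]
In both cases $v_i'\cdot v_j'=v_i\cdot v_j$. So $v_1',\dots,v_n'$ is a solution, and its coordinates have absolute value at most $C(18C^2)^{2n}=B$. Since $B$ is computable from the instance, the exhaustive search decides the problem.
\end{proof}

\section{Coprime pairs as words}\label{sec:words}

We need coordinates on primitive vectors in which a small determinant has a visible meaning and in which the shears of Example~\ref{ex:shear} are local operations. The subtractive Euclidean algorithm provides them. Let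
\[
L=\begin{pmatrix}1&0\\1&1\end{pmatrix},\qquad R=\begin{pmatrix}1&1\\0&1\end{pmatrix},
\]
so that $L(x,y)=(x,x+y)$ and $R(x,y)=(x+y,y)$. A \emph{word} is a finite sequence $w$ of the letters $L,R$; its length is $|w|$, and $\varepsilon$ is the empty word. If $w=xuy$, then $u$ is a \emph{factor} of $w$; if $w=py$, then $p$ is a \emph{prefix} of $w$, and we write $p\preceq w$ and say that $w$ \emph{extends} $p$. Two prefixes of one word are comparable under $\preceq$. The longest common prefix of $u$ and $v$ is denoted $u\wedge v$.

Let $M_w$ be the product of the matrices spelled by $w$, with $M_\varepsilon=I$, and let $q_w=M_w(1,1)$. Thus $\det M_w=1$ and $q_{pu}=M_pq_u$. The \emph{weight} $\|w\|$ is the sum of the two coordinates of $q_w$, which is also the sum of the four entries of $M_w$. For example, $\|\varepsilon\|=2$ and $\|L^k\|=\|R^k\|=k+2$. Figure~\ref{fig:tree} shows the vectors $q_w$ arranged by the prefix order.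

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small,inner sep=2pt}]
\node (e) at (0,0) {$(1,1)$};
\node (L) at (-3,-1) {$(1,2)$}; \node (R) at (3,-1) {$(2,1)$};
\node (LL) at (-4.5,-2) {$(1,3)$}; \node (LR) at (-1.5,-2) {$(2,3)$};
\node (RL) at (1.5,-2) {$(3,2)$}; \node (RR) at (4.5,-2) {$(3,1)$};
\node (LLL) at (-5.25,-3) {$(1,4)$}; \node (LLR) at (-3.75,-3) {$(2,5)$};
\node (LRL) at (-2.25,-3) {$(3,5)$}; \node (LRR) at (-0.75,-3) {$(3,4)$};
\node (RLL) at (0.75,-3) {$(4,3)$}; \node (RLR) at (2.25,-3) {$(5,3)$};
\node (RRL) at (3.75,-3) {$(5,2)$}; \node (RRR) at (5.25,-3) {$(4,1)$};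
\draw (L)--(LL)--(LLL) (LL)--(LLR) (LR)--(LRL)
      (R)--(RR)--(RRR) (RR)--(RRL) (RL)--(RLR);
\draw[very thick] (e)--(L)--(LR)--(LRR) (e)--(R)--(RL)--(RLL);
\end{tikzpicture}
\caption{The vectors $q_w=M_w(1,1)$ for the words $w$ of length at most $3$ in $L,R$; the left child of $q_w$ is $q_{wL}$ and the right child is $q_{wR}$. The thick paths carry the words $LR^m$ and $RL^m$, whose vectors $(m+1,m+2)$ and $(m+2,m+1)$ are the positive vectors that have determinant $\pm1$ with the root $(1,1)$.}
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:words}
\begin{enumerate}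
\item[(i)] The map $w\mapsto q_w$ is a bijection from the set of words onto the set of pairs of coprime positive integers.
\item[(ii)] $\|uv\|\le\|u\|\,\|v\|$.
\item[(iii)] If $u$ is a factor of $w$, then $\|u\|\le\|w\|$.
\item[(iv)] $\|w\|\ge|w|+2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Both $L$ and $R$ send coprime positive pairs to coprime positive pairs; in an image under $L$ the first coordinate is the smaller, in an image under $R$ the second. So every $q_w$ is such a pair, and $q_w=(1,1)$ only for $w=\varepsilon$. Let $(x,y)\ne(1,1)$ be a coprime positive pair; then $x\ne y$. If $x<y$, the words $w$ with $q_w=(x,y)$ are the words $Lw'$ with $q_{w'}=(x,y-x)$. If $x>y$, they are the words $Rw'$ with $q_{w'}=(x-y,y)$. By induction on $x+y$ there is exactly one such $w'$.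

(ii) For nonnegative matrices, $\sum_{i,j,k}M_{ij}M'_{jk}\le\bigl(\sum_{i,j}M_{ij}\bigr)\bigl(\sum_{j,k}M'_{jk}\bigr)$.

(iii) Since $L,R\ge I$ entrywise, $M_x\ge I$ for every word $x$, and so $M_{xuy}=M_xM_uM_y\ge M_u$.

(iv) Multiplying $M_w$ on the right by $L$ or $R$ adds one column to the other, and each column has sum at least $1$.
\end{proof}

The next lemma describes the words of two vectors with a small determinant. The common prefix plays no role. After it, either the two words branch, and then both remainders have small weight, or one word has ended, and then the remainder of the other has small weight except for one run $b^m$ of arbitrary length that does not affect the determinant.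

\begin{lemma}\label{lem:small}
\begin{enumerate}
\item[(i)] $\det(q_{pu},q_{pv})=\det(q_u,q_v)$ for all words $p,u,v$.
\item[(ii)] If the first coordinate of $q_w$ is $c$, then $w=L^mt$ with $m\ge0$ and $\|t\|\le2c$, and $q_{L^kt}$ has first coordinate $c$ for every $k\ge0$. The same holds for the second coordinate with $R$ in place of $L$.
\item[(iii)] If $v\ne\varepsilon$ and $c=|\det(q_\varepsilon,q_v)|$, then $v=ab^mt$ with $\{a,b\}=\{L,R\}$, $m\ge0$ and $\|t\|\le2c$, and $\det(q_\varepsilon,q_{ab^kt})=\det(q_\varepsilon,q_v)$ for every $k\ge0$.
\item[(iv)] If $u,v$ are nonempty and begin with different letters, then $\|u\|,\|v\|\le2\,|\det(q_u,q_v)|$.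
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This follows from $q_{pu}=M_pq_u$, $q_{pv}=M_pq_v$ and $\det M_p=1$.

(ii) Let $q_w=(c,y)$ and write $y=r+mc$ with $1\le r\le c$ and $m\ge0$. Then $\gcd(c,r)=1$, so $(c,r)=q_t$ for a word $t$, and $\|t\|=c+r\le2c$. Since $q_{L^kt}=L^k(c,r)=(c,r+kc)$, the first coordinate is $c$ for all $k$, and $w=L^mt$ by Lemma~\ref{lem:words}(i). For the second coordinate use $R^k(r,c)=(r+kc,c)$.

(iii) For any word $v'$ with $q_{v'}=(x,y)$,
\[
\det(q_\varepsilon,q_{Lv'})=\det((1,1),(x,x+y))=y,\qquad \det(q_\varepsilon,q_{Rv'})=\det((1,1),(x+y,y))=-x .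
\]
If $v=Lv'$, the second coordinate of $q_{v'}$ is $c$; by (ii), $v'=R^mt$ with $\|t\|\le 2c$, and $\det(q_\varepsilon,q_{LR^kt})$, the second coordinate of $q_{R^kt}$, is $c$ for all $k$. If $v=Rv'$, the first coordinate of $q_{v'}$ is $c$, so $v'=L^mt$ with $\|t\|\le2c$, and $\det(q_\varepsilon,q_{RL^kt})=-c$ for all $k$.

(iv) By antisymmetry let $u=Lu'$ and $v=Rv'$, with $q_{u'}=(x,y)$ and $q_{v'}=(x',y')$. Then
\[
\det(q_u,q_v)=xy'-(x+y)(x'+y')=-(xx'+yx'+yy').
\]
All four numbers are at least $1$, so the absolute value is at least $x+2y$ and at least $2x'+y'$. On the other hand, $\|u\|=2x+y\le2(x+2y)$ and $\|v\|=x'+2y'\le2(2x'+y')$.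
\end{proof}

\section{Shortening the words}\label{sec:short}

We prove Proposition~\ref{prop:det}. Let $I=\{i\in A: z_i\ne(0,1)\}$. For $i\in I$ the vector $z_i$ is a pair of coprime positive integers, hence of the form $q_w$. The indices outside $I$ are rigid, since $1\le C$. If $I$ is empty, take $y_i=z_i$. Otherwise call a family of words $(w_i)_{i\in I}$ \emph{admissible} if the vectors $y_i=q_{w_i}$ $(i\in I)$ and $y_i=(0,1)$ $(i\notin I)$ satisfy~\eqref{eq:det}. The words of the $z_i$ form an admissible family. Fix an admissible family $(w_i)$ with $\sum_{i\in I}|w_i|$ minimal. Rigidity always refers to the original vectors $z_i$. We must bound $\|w_i\|$.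

\subsection*{The tree spanned by the words}
By Lemma~\ref{lem:small}, a condition on $(i,j)$ only sees what follows $w_i\wedge w_j$. So we cut the words at these points. Let
\[
N=\{\varepsilon\}\cup\{w_i\wedge w_j:\ i,j\in I\},
\]
which contains each $w_i=w_i\wedge w_i$. For $s\in N\setminus\{\varepsilon\}$ let $r$ be the longest proper prefix of $s$ in $N$, and write $s=re$. We call $r\to s$ an \emph{edge} and the nonempty word $e$ its \emph{label}. Each $w_i$ is the concatenation of the labels of the edges between the consecutive elements of $N$ that are prefixes of $w_i$.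

\begin{lemma}\label{lem:depth}
Each $w_i$ is a concatenation of at most $n$ labels.
\end{lemma}

\begin{proof}
It suffices to show that every nonempty $p\in N$ with $p\preceq w_i$ equals $w_i\wedge w_j$ for some $j\in I$, because then there are at most $|I|\le n$ such $p$. Let $p=w_j\wedge w_k$. The words $w_i\wedge w_j$ and $w_i\wedge w_k$ both extend $p$, and they are comparable; say $w_i\wedge w_j\preceq w_i\wedge w_k$. Then $w_i\wedge w_j$ is a prefix of both $w_j$ and $w_k$, hence of $p$, and so it equals $p$.
\end{proof}

By Lemma~\ref{lem:words}(ii) it remains to bound the weight of each label.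

\subsection*{Segments}
To each requirement in~\eqref{eq:det} we attach the parts of the words that it constrains. A \emph{segment} $p\to w_i$ has $p\in N$ and $p\preceq w_i$, and its \emph{word} is the word $f$ with $w_i=pf$. Each segment is declared short or long. Below, ``a pair $i,j$ of $E$'' means that $(i,j)$ or $(j,i)$ lies in $E$; then $|\det(y_i,y_j)|\le C$.
\begin{enumerate}
\item[(S1)] For $i\in I$ rigid: the \emph{short} segment $\varepsilon\to w_i$. Its word has weight $a_i+b_i\le2C$.
\item[(S2)] For a pair $i,j$ of $E$ with $i\in I$, $j\notin I$: the \emph{long} segment $\varepsilon\to w_i$. Here $\det(y_i,y_j)=\det(q_{w_i},(0,1))$ is the first coordinate of $q_{w_i}$. By Lemma~\ref{lem:small}(ii), $w_i=L^mt$ with $\|t\|\le2C$, and the determinant does not depend on the exponent $m$.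
\item[(S3)] For a pair $i,j$ of $E$ with $i,j\in I$ and $w_j$ a proper prefix of $w_i$: the \emph{long} segment $w_j\to w_i$. By Lemma~\ref{lem:small}(i),(iii), its word is $ab^mt$ with $\|t\|\le2C$, and the determinant does not depend on $m$.
\item[(S4)] For a pair $i,j$ of $E$ with $i,j\in I$ and $w_i,w_j$ incomparable: the two \emph{short} segments $p\to w_i$ and $p\to w_j$, where $p=w_i\wedge w_j$. By Lemma~\ref{lem:small}(i),(iv), their words have weight at most $2C$.
\end{enumerate}
Pairs with $w_i=w_j$ and pairs with $i,j\notin I$ receive no segment. If the same $p\to w_i$ arises from several requirements, it is counted as several segments. Thus a short segment has a word of weight at most $2C$, and a long segment has a word $xb^mt$ with $|x|\le1$, $b$ a letter and $\|t\|\le2C$; we call $b^m$ its \emph{run}. By Lemma~\ref{lem:words}(iv), $|t|\le2C-2$.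

A segment $p\to w_i$ \emph{runs through} the edge $r\to s$ if $p\preceq r$ and $s\preceq w_i$. Its word then contains the label $e$ as a factor, at the positions $|r|+1,\dots,|s|$ of $w_i$.

\subsection*{Deleting a letter}
Fix an edge $r\to s$ and a letter of its label, let $s'$ be the word $s$ with that letter deleted, and replace every $w_i=sf$ that extends $s$ by $w_i'=s'f$, leaving the other words unchanged. On vectors, this applies the matrix $M_{s'}M_s^{-1}$ of determinant $1$ to those $y_i$ whose words extend $s$. This is the partial shear that we were looking for.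

\begin{example}\label{ex:words}
In Example~\ref{ex:shear} we have $C=2$, only the index $0$ is rigid, and
\[
w_1=LL,\qquad w_2=LL\cdot LRRR,\qquad w_3=LL\cdot LRRR\cdot RL ,
\]
as $(4,13)=L^3(4,1)=L^3R^3(1,1)$ and $(9,29)=L^3(9,2)=L^3R^4(1,2)$. So $N=\{\varepsilon,w_1,w_2,w_3\}$, with labels $LL$, $LRRR$, $RL$. All four segments are long: $\varepsilon\to w_1$ has word $L^2$, $w_1\to w_2$ has word $LR^3$, $w_2\to w_3$ has word $RL^1$, all with $t=\varepsilon$, and $w_1\to w_3$ has word $LR^4t$ with $t=L$. Move~1 deletes an $R$ from the label $LRRR$; this letter lies in the run of both segments through the edge, and $M_{s'}M_s^{-1}=L^3R^{-1}L^{-3}$ is the shear that fixes $L^3(1,0)=z_1$. Move~2 deletes an $L$ from the label $LL$. Move~3 deletes the $L$ from the label $RL$; this letter lies in the run of $w_2\to w_3$ but in the part $t$ of $w_1\to w_3$, and this is why the move fails.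
\end{example}

\begin{lemma}\label{lem:delete}
Let $r\to s$ be an edge through which no short segment runs. Then no letter of its label lies in the run of every long segment that runs through $r\to s$. In particular, at least one segment runs through every edge.
\end{lemma}

\begin{proof}
Suppose that some letter lies in the run of every long segment through $r\to s$; if there is no such segment, any letter does. Delete it as above. Since $s\in N\setminus\{\varepsilon\}$ is a prefix of some $w_i$, the total length decreases. We show that $(w_i')$ is admissible, which contradicts minimality.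

Let $i\in I$ be rigid. If $s\preceq w_i$, the short segment $\varepsilon\to w_i$ would run through $r\to s$. So $w_i'=w_i$.

Let $i,j$ be a pair of $E$. If $i,j\notin I$, nothing changes. If $i\in I$ and $j\notin I$, then either $w_i'=w_i$, or $s\preceq w_i$, the segment (S2) runs through the edge, and $w_i=L^mt$ becomes $L^{m-1}t$, with the same determinant.

Now let $i,j\in I$. If neither word extends $s$, nothing changes. If both do, say $w_i=sf$ and $w_j=sf'$, then $\det(q_{s'f},q_{s'f'})=\det(q_f,q_{f'})=\det(q_{sf},q_{sf'})$ by Lemma~\ref{lem:small}(i). Suppose finally that $w_i$ extends $s$ and $w_j$ does not, and let $p=w_i\wedge w_j\in N$. Both $p$ and $s$ are prefixes of $w_i$, and $s\preceq p$ would give $s\preceq w_j$. So $p$ is a proper prefix of $s$, and $p\preceq r$ by the choice of $r$; this is the point where $w_i\wedge w_j\in N$ is used. In particular $p\ne w_i$, so $p\to w_i$ is a segment of type (S3) or (S4), and it runs through $r\to s$. It is not short, so it is of type (S3): $w_j=p$ and $w_i=pab^mt$. The deletion gives $w_j'=p$ and $w_i'=pab^{m-1}t$, with the same determinant.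
\end{proof}

\begin{lemma}\label{lem:label}
Every label $e$ satisfies $\|e\|\le18C^2$.
\end{lemma}

\begin{proof}
If a short segment runs through the edge, $e$ is a factor of its word, and $\|e\|\le2C$ by Lemma~\ref{lem:words}(iii). Otherwise only long segments run through the edge, and there is at least one by Lemma~\ref{lem:delete}.

We claim that $|e|\le2C-1$. Suppose $|e|\ge2C$, so that $|e|\ge2$, and consider the second letter of $e$ inside the word $xb^mt$ of a long segment through the edge. It is not the first letter of that word, so it is not in $x$. It is followed within $e$ by $|e|-2\ge2C-2\ge|t|$ letters, whereas a letter of $t$ is followed by at most $|t|-1$ letters; so it is not in $t$. Hence it lies in the run, and this holds for every long segment through the edge, contrary to Lemma~\ref{lem:delete}.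

A bound on the length alone would allow a weight exponential in $C$, so we use the shape of $e$ as well. As a factor of some $xb^mt$, it has the form $e=e_1b^ke_2$ with $e_1$ a factor of $x$, $e_2$ a factor of $t$ and $k\le|e|\le2C-1$. Then $\|e_1\|\le3$, $\|b^k\|=k+2\le2C+1\le3C$ and $\|e_2\|\le\|t\|\le2C$, and Lemma~\ref{lem:words}(ii) gives $\|e\|\le3\cdot3C\cdot2C=18C^2$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:det}]
If $w_i\ne\varepsilon$, Lemmas~\ref{lem:depth}, \ref{lem:label} and~\ref{lem:words}(ii) give $\|w_i\|\le(18C^2)^n\le(18C^2)^{2n}$, and both coordinates of $y_i=q_{w_i}$ are positive and at most $\|w_i\|$. The remaining $y_i$ are $(1,1)$ or $(0,1)$. The family is admissible, so~\eqref{eq:det} holds.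
\end{proof}

This completes the proof of Theorem~\ref{thm:bound}.

\section{NP-completeness}\label{sec:np}

Recall that a decision problem is in NP if its positive instances, and only these, have certificates of polynomial size that can be verified in polynomial time; it is NP-hard if every problem in NP reduces to it by a polynomial-time map that preserves the answer, and NP-complete if it is both. We use the standard fact that $3$-colorability is NP-complete: given a finite loopless graph, decide whether its vertices can be given colors $0,1,2$ so that adjacent vertices have different colors.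

\begin{proof}[Proof of Theorem~\ref{thm:np}]
\emph{Membership in NP.} Vectors that occur in no condition are irrelevant, so we may assume that $n$ is at most twice the number of conditions. If $C=0$, the zero vectors are a solution. If $C\ge1$ and the instance has a solution, then by Theorem~\ref{thm:bound} it has one whose coordinates have $O(n\log(C+1))$ bits. Such a solution has size polynomial in the size of the instance, and the conditions are checked in polynomial time.

\emph{Hardness.} Given a graph, we build an instance in which each vertex $i$ carries an integer $x_i$. Take vectors $E_1,E_2$ with $E_1\cdot E_1=E_2\cdot E_2=1$ and $E_1\cdot E_2=0$. In any solution the matrix with columns $E_1,E_2$ lies in $G$, and applying its inverse to all vectors preserves all inner products, so we may assume $E_1=(1,0)$ and $E_2=(0,1)$. For $a\in\{-2,-1,3,4\}$ take a vector $A_a$ with $A_a\cdot E_1=1$ and $A_a\cdot E_2=a$, so that $A_a=(1,a)$. For each vertex $i$ take a vector $X_i$ with $X_i\cdot E_1=1$, so that $X_i=(1,x_i)$ with $x_i\in\mathbb{Z}$ arbitrary.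

We must confine $x_i$ to three values and express $x_i\ne x_j$, using equations only. One auxiliary vector does both. For $X=(1,x)$, $Y=(1,y)$ and a constant $K\ne0$, consider a new vector $T$ with the conditions
\[
T\cdot X=0,\qquad T\cdot Y=K .
\]
With $T=(p,q)$ they read $p=-qx$ and $q(y-x)=K$. So $T$ exists if and only if $y-x$ is a divisor of $K$, positive or negative; since $K\ne0$, this includes $x\ne y$. We call this the gadget for $(X,Y,K)$ and use a new vector $T$ each time.

For each vertex $i$ apply the gadget to $(X_i,A_{-1},6)$, $(X_i,A_3,6)$, $(X_i,A_{-2},12)$ and $(X_i,A_4,12)$. This expresses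
\[
x_i+1\mid6,\qquad 3-x_i\mid6,\qquad x_i+2\mid12,\qquad 4-x_i\mid12 .
\]
The first condition says $x_i+1\in\{\pm1,\pm2,\pm3,\pm6\}$, that is, $x_i\in\{0,1,2,5,-2,-3,-4,-7\}$. The second excludes $-2,-4,-7$, where $3-x_i=5,7,10$. The third excludes $5$, where $x_i+2=7$, and the fourth excludes $-3$, where $4-x_i=7$. For $x_i=0,1,2$ the four left-hand sides are $(1,3,2,4)$, $(2,2,3,3)$, $(3,1,4,2)$, and all conditions hold. So together they say exactly that $x_i\in\{0,1,2\}$.

For each edge $ij$ of the graph apply the gadget to $(X_i,X_j,2)$. As $x_j-x_i\in\{0,\pm1,\pm2\}$, it divides $2$ exactly when $x_i\ne x_j$. Hence the instance has a solution if and only if the graph is $3$-colorable. The instance is computable from the graph in polynomial time, and its constants $0,1,2,6,12,-2,-1,3,4$ have absolute value at most $12$.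
\end{proof}

\section{Instances with only large solutions}\label{sec:lower}

In Example~\ref{ex:shear} the vector $z_3$ was determined by its determinants with a basis $z_1,z_2$. Iterating this produces a sequence in which each vector is determined by the previous two and is about $C$ times as long as its predecessor. To express determinants by inner products, we carry along with each $V_i$ a second vector $W_i$ that is forced to equal $JV_i$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Take vectors $V_0,\dots,V_m,W_0,\dots,W_m$ with the conditions
\begin{gather*}
V_0\cdot V_0=V_1\cdot V_1=1,\qquad V_0\cdot V_1=0,\\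
W_0\cdot V_0=0,\qquad W_0\cdot V_1=1,\qquad W_1\cdot V_0=-1,\qquad W_1\cdot V_1=0,
\end{gather*}
and, for $1\le i\le m-1$,
\[
W_i\cdot V_{i+1}=1,\qquad W_{i-1}\cdot V_{i+1}=C,\qquad V_i\cdot W_{i+1}=-1,\qquad V_{i-1}\cdot W_{i+1}=-C .
\]
There are $n=2(m+1)$ vectors, and $\max|c|=C$ because $m\ge2$. After applying an element of $G$, which changes neither the inner products nor the largest absolute value of a coordinate, $V_0=(1,0)$ and $V_1=(0,1)$. The conditions on $W_0,W_1$ then hold exactly when $W_0=(0,1)=JV_0$ and $W_1=(-1,0)=JV_1$, and $\det(V_0,V_1)=1$.

Suppose that $\det(V_{i-1},V_i)=1$, $W_{i-1}=JV_{i-1}$ and $W_i=JV_i$ for some $1\le i\le m-1$. The two conditions that introduce $V_{i+1}$ are linear equations with coefficient vectors $W_i,W_{i-1}$, and the two that introduce $W_{i+1}$ have coefficient vectors $V_i,V_{i-1}$. Both pairs are linearly independent, so each system has exactly one solution. The solutions are $V_{i+1}=CV_i-V_{i-1}$ and $W_{i+1}=JV_{i+1}$, because for these vectors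
\begin{align*}
W_i\cdot V_{i+1}&=\det(V_i,CV_i-V_{i-1})=1, & W_{i-1}\cdot V_{i+1}&=\det(V_{i-1},CV_i-V_{i-1})=C,\\
V_i\cdot W_{i+1}&=\det(V_{i+1},V_i)=-1, & V_{i-1}\cdot W_{i+1}&=\det(V_{i+1},V_{i-1})=-C .
\end{align*}
The first equation is $\det(V_i,V_{i+1})=1$, so the induction continues. Hence the instance has a solution, and it is unique up to $G$.

The second coordinates $s_i$ of the $V_i$ satisfy $s_0=0$, $s_1=1$ and $s_{i+1}=Cs_i-s_{i-1}$. By induction they are nonnegative and nondecreasing, since $s_{i+1}-s_i=(C-2)s_i+(s_i-s_{i-1})\ge0$; this is where $C\ge2$ is used. Therefore $s_{i+1}\ge Cs_i-s_i=(C-1)s_i$ for $i\ge1$, and $s_m\ge(C-1)^{m-1}=(C-1)^{n/2-2}$.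
\end{proof}

\begin{thebibliography}{1}

\bibitem{IIP}
\emph{Integer Inner Products And Algorithmic Unsolvability},
\texttt{https://\allowbreak cpb-us-w2.wpmucdn.com/\allowbreak u.osu.edu/\allowbreak dist/\allowbreak 1/\allowbreak 1952/\allowbreak files/\allowbreak 2014/\allowbreak 01/\allowbreak InnerProducts102617-2bpu9hx.pdf}

\end{thebibliography}
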